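\title{Hopf algebras of Gelfand--Kirillov dimension one\\ and finiteness over the center}

\begin{abstract}
A conjecture asserts that a finitely generated Noetherian Hopf algebra of Gelfand--Kirillov dimension one is a finitely generated module over its center. We show that the conjecture holds over a field $\Bbbk$ if and only if $\Bbbk$ is algebraic over a finite field. Over every other field there is a counterexample whose center has dimension at most two. For the positive result we study how the layers of the nilpotent radical link the generic points of the center of the semiprime quotient. Hopf duality bounds the degrees of linked function fields uniformly, a theorem on commensurated subgroups then shows that the linkage classes are finite, and suitable $p$-th powers of functions that are constant on these classes lift to central elements.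
\end{abstract}

\section{Introduction}

Let $\Bbbk$ be a field. A $\Bbbk$-algebra is \emph{affine} if it is finitely generated as an algebra and \emph{Noetherian} if it is left and right Noetherian; ``finite over $Z$'' means finitely generated as a $Z$-module. Let $A$ be affine and let $V\ni1$ be a finite-dimensional subspace that generates $A$. The \emph{Gelfand--Kirillov dimension}
\[
\operatorname{GKdim}A=\limsup_{n\to\infty}\frac{\log\dim V^n}{\log n}
\]
does not depend on $V$ and measures the growth of $A$. If $V^n=V^{n+1}$ for some $n$, then $A$ is finite-dimensional and $\operatorname{GKdim}A=0$; otherwise $\dim V^n\ge n+1$ and $\operatorname{GKdim}A\ge1$. For a commutative affine algebra the GK-dimension is the Krull dimension. So GK-dimension one is the smallest infinite-dimensional case, the noncommutative counterpart of a curve. The following conjecture, posed in \cite{notes}, says that a Hopf algebra of this size is indeed governed by a curve.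

\begin{quote}
\emph{Let $H$ be an affine Noetherian Hopf algebra over $\Bbbk$ with $\operatorname{GKdim}H=1$. Then $H$ is a finitely generated module over its center $Z(H)$.}
\end{quote}

The first examples agree with it. The algebras $\Bbbk[t]$ and $\Bbbk[g^{\pm1}]$ are commutative, and the group algebra of the infinite dihedral group $\langle g,s\mid s^2=1,\ sgs=g^{-1}\rangle$ is finite over the central subalgebra $\Bbbk[g+g^{-1}]$. More generally, a theorem of Small, Stafford and Warfield \cite{SSW} gives the conclusion whenever $H$ has no nonzero nilpotent ideal, and a theorem of Wu and Zhang states that if $\operatorname{GKdim}H=1$ and $\operatorname{gldim}H<\infty$, then $\operatorname{gldim}H=1$, $H$ is a finite direct sum of prime rings of GK-dimension one, and $H$ is finite over $Z(H)$. One would guess that a nilpotent ideal cannot change much. It can, and whether it does depends only on the ground field.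

\begin{theorem}\label{thm:A}
Let $\Bbbk$ be a field, of any characteristic, containing an element $q\in\Bbbk^\times$ that is not a root of unity. There is an affine Noetherian Hopf algebra $H$ over $\Bbbk$ with $\operatorname{GKdim}H=1$ and $\dim_\Bbbk Z(H)\le2$. In particular, $H$ is not a finitely generated $Z(H)$-module.
\end{theorem}

\begin{theorem}\label{thm:B}
For a field $\Bbbk$ the following are equivalent:
\begin{enumerate}
\item[(1)] every affine Noetherian Hopf $\Bbbk$-algebra of GK-dimension one is a finitely generated module over its center;
\item[(2)] $\Bbbk$ is algebraic over a finite field.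
\end{enumerate}
\end{theorem}

If $\Bbbk$ is not algebraic over a finite field, it contains an element $q$ as in Theorem~\ref{thm:A}: take $q=2$ in characteristic $0$, and $q$ transcendental over $\mathbb F_p$ in characteristic $p$. So Theorem~\ref{thm:A} gives (1)$\Rightarrow$(2), and the conjecture fails over every such field. Most of the paper is the proof of (2)$\Rightarrow$(1).

Both theorems come from one observation. Let $N$ be the largest nilpotent ideal of $H$ and let $C$ be the center of $H/N$. By \cite{SSW}, $H/N$ is finite over $C$, and $\operatorname{Spec}C$ is a curve, possibly with isolated points. The question is which elements of $C$ lift to $Z(H)$. Each layer $N^i/N^{i+1}$ is a $C$-bimodule, and an element of $C$ with a central lift acts on it in the same way from both sides. The support of the layer in $\operatorname{Spec}(C\otimes C)$ is a correspondence that links points of the curve, and a liftable function must take the same value at linked points. If a point is linked, through chains, to infinitely many points of a component of the curve, such a function is constant on that component. This happens in the counterexample of Section~\ref{sec:example},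 where the links are multiplication by $q$.

Over $\overline{\mathbb F}_p$ we prove that the linkage class of a generic point is finite, in three steps. A link gives a nonsplit extension between two simple modules (Section~\ref{sec:links}). By duality, the two modules are then obtained from one another by tensoring with a module defined over the ground field, and this bounds the degrees of linked function fields over each other independently of the length of the chain (Section~\ref{sec:duality}); only here is the Hopf structure used. The uniform bound allows us to apply a theorem of Schlichting and Bergman--Lenstra and to reduce to a finitely generated group of automorphisms of a function field over $\overline{\mathbb F}_p$, which is finite (Section~\ref{sec:finite}). Finally, finite classes give many invariant functions, and in characteristic $p$ a $p^r$-th power of any lift of an invariant function is central (Section~\ref{sec:central}).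

\section{The counterexample}\label{sec:example}

We want a nilpotent element $x$ and a grouplike element $g$ with $gx=qxg$. The naive choice, $x$ primitive with $x^2=0$, is not compatible with the coproduct when $2\ne0$, because then $(x\otimes1+1\otimes x)^2=2x\otimes x\neq0$. A second grouplike element $h$ that anticommutes with $x$ repairs this.

Fix any $q\in\Bbbk^\times$. Let $\Gamma=\langle h\mid h^2=1\rangle\times\langle g\rangle$ with $g$ of infinite order, acting on $\Bbbk[x]/(x^2)$ by $h\cdot x=-x$ and $g\cdot x=qx$, and let $H_q=\Bbbk[x]/(x^2)\rtimes\Gamma$ be the skew group algebra. It has the basis $x^ah^bg^c$ with $a,b\in\{0,1\}$, $c\in\mathbb Z$, and the relations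
\begin{equation}\label{eq:rel}
x^2=0,\qquad h^2=1,\qquad hg=gh,\qquad hx=-xh,\qquad gx=qxg .
\end{equation}
These relations, with $gg^{-1}=g^{-1}g=1$, rewrite every word in $x,h,g^{\pm1}$ as a multiple of a basis element, so they form a presentation of $H_q$.

\begin{proposition}\label{prop:Hq}
$H_q$ is an affine Noetherian Hopf algebra of GK-dimension one, with $g,h$ grouplike and
\[
\Delta(x)=x\otimes1+h\otimes x,\quad\varepsilon(x)=0,\quad S(g)=g^{-1},\quad S(h)=h,\quad S(x)=-hx .
\]
\end{proposition}

\begin{proof}
The relations among $g^{\pm1}$ and $h$ are those of $\Bbbk\Gamma$, on which $\Delta,\varepsilon,S$ are the usual maps, and $\varepsilon$ sends both sides of each relation involving $x$ to $0$. For $\Delta$ we compute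
\begin{align*}
\Delta(x)^2&=x^2\otimes1+(xh+hx)\otimes x+h^2\otimes x^2=0,\\
\Delta(g)\Delta(x)&=gx\otimes g+gh\otimes gx=q(xg\otimes g+hg\otimes xg)=q\Delta(x)\Delta(g),\\
\Delta(h)\Delta(x)&=hx\otimes h+h^2\otimes hx=-(xh\otimes h+h^2\otimes xh)=-\Delta(x)\Delta(h).
\end{align*}
So $\Delta$ and $\varepsilon$ are algebra maps, and it suffices to check coassociativity and the counit axiom on generators. Both iterated coproducts of $x$ equal $x\otimes1\otimes1+h\otimes x\otimes1+h\otimes h\otimes x$, and $\varepsilon(x)1+\varepsilon(h)x=x=x\varepsilon(1)+h\varepsilon(x)$.

The map $S$ extends to an anti-homomorphism because it respects the reversed relations: $S(x)^2=hxhx=-h^2x^2=0$; next $S(x)S(g)=-hxg^{-1}$ and $qS(g)S(x)=-qhg^{-1}x=-hxg^{-1}$; finally $S(x)S(h)=-hxh=x$ and $-S(h)S(x)=h^2x=x$. Write $\Delta(a)=\sum a_1\otimes a_2$. The antipode axiom $\sum S(a_1)a_2=\varepsilon(a)1=\sum a_1S(a_2)$ holds for grouplike elements, and for $x$ it reads $S(x)+S(h)x=-hx+hx=0$ and $x+hS(x)=x-x=0$. The elements satisfying the axiom form a subalgebra, since $\sum S(a_1b_1)a_2b_2=\sum S(b_1)S(a_1)a_2b_2=\varepsilon(a)\varepsilon(b)1$ and symmetrically on the other side. Hence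 it holds on $H_q$.

As a left and as a right module over the Noetherian ring $\Bbbk[g^{\pm1}]$, the algebra $H_q$ is free of rank $4$, so it is Noetherian. For $V=\operatorname{span}(1,g,g^{-1},h,x)$ the space $V^n$ contains the $g^c$ with $|c|\le n$ and lies in the span of the $x^ah^bg^c$ with $|c|\le n$. Thus $2n+1\le\dim V^n\le4(2n+1)$ and $\operatorname{GKdim}H_q=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q$ not be a root of unity and let $z=\sum\alpha_{abc}\,x^ah^bg^c$ be central in $H_q$. Since $g(x^ah^bg^c)g^{-1}=q^ax^ah^bg^c$ and $q\ne1$, the equation $gzg^{-1}=z$ gives $\alpha_{1bc}=0$. Since $h^bg^cx=(-1)^bq^c\,xh^bg^c$, the equation $zx=xz$ gives $(-1)^bq^c=1$ whenever $\alpha_{0bc}\neq0$. Then $q^{2c}=1$, so $c=0$. Hence $Z(H_q)\subseteq\Bbbk+\Bbbk h$, while $H_q$ is infinite-dimensional.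
\end{proof}

\begin{remark}
The counterexample is finite over the commutative subalgebra $\Bbbk[g^{\pm1}]$, though not over its center. The ideal $xH_q$ has square zero, so $H_q$ is not semiprime, and by the theorem of Wu and Zhang its global dimension is infinite. One consequence of the conjecture holds over every field: $H$ satisfies a polynomial identity. Indeed $H/N$ satisfies an identity $f$ (Section~\ref{sec:background}), and if $N^\nu=0$, then $H$ satisfies the product of $\nu$ copies of $f$ in disjoint sets of variables.
\end{remark}

If $q^m=1$, then $g^m$ is central and $H_q$ is finite over $\Bbbk[g^{\pm m}]$. Over $\overline{\mathbb F}_p$ every $q$ is of this kind. The next example reads this off from the bimodule $N/N^2$, in the way the general proof will.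

\begin{example}\label{ex:Hq}
Let $\operatorname{char}\Bbbk\ne2$. Then $H_q/xH_q=\Bbbk\Gamma\cong\Bbbk[g^{\pm1}]\times\Bbbk[g^{\pm1}]$ is reduced, so $N=xH_q$, $C=\Bbbk\Gamma$, and the only layer is $N=xC$, free of rank one as a right $C$-module. Let $\Omega\supseteq\Bbbk$ be an algebraically closed field and let $\varphi,\psi\colon C\to\Omega$ be characters, with one-dimensional modules $V_\varphi,V_\psi$ on which $x$ acts as $0$. Force $C$ to act on $N\otimes\Omega$ by $\psi$ from the right: the quotient is the line $\Omega x$. On it the left action is $gx=qxg=q\psi(g)x$ and $hx=-\psi(h)x$. So the quotient on which $C$ also acts by $\varphi$ from the left is nonzero exactly when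
\[
\varphi(g)=q\psi(g),\qquad\varphi(h)=-\psi(h).
\]
These pairs are the links. Three things are visible. First, a link gives a nonsplit extension $0\to V_\varphi\to E\to V_\psi\to0$: take a basis $e_\varphi,e_\psi$ of weight vectors for $\Gamma$ with $xe_\psi=e_\varphi$, $xe_\varphi=0$; the link equations are exactly what the relations \eqref{eq:rel} require. Second, $V_\varphi\cong U\otimes V_\psi$, where $U$ is the one-dimensional module $g\mapsto q$, $h\mapsto-1$, $x\mapsto0$, which is defined over $\Bbbk$; in particular $\varphi(C)$ and $\psi(C)$ generate the same field over $\Bbbk$. Third, the class of $\psi$ is its orbit under $(g,h)\mapsto(qg,-h)$. It is finite exactly when $q$ is a root of unity, and for $q^m=1$ the function $g^m$ is constant on every class.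
\end{example}

Without a Hopf structure the implication (2)$\Rightarrow$(1) of Theorem~\ref{thm:B} is false, because links need not be automorphisms.

\begin{example}\label{ex:nonHopf}
Over any field $\Bbbk$ let $M=\Bbbk[t]$ with the $\Bbbk[t]$-bimodule structure $f\cdot m\cdot f'=f(t)m(t)f'(t^2)$, and let $A=\Bbbk[t]\oplus M$ with $M^2=0$. With $x=1\in M$ we have $xt=t^2x$, and $A$ is generated by $t$ and $x$. It is generated by $1,x$ as a left and by $1,x,tx$ as a right $\Bbbk[t]$-module, so it is Noetherian. For $V=\operatorname{span}(1,t,x)$ the space $V^n$ lies in the span of $t^i$ $(i\le n)$ and $t^jx$ $(j\le2n)$, so $\operatorname{GKdim}A=1$. If $f+m$ is central, commuting with $t$ gives $(t-t^2)m(t)=0$ and commuting with $x$ gives $f(t)=f(t^2)$. Hence $Z(A)=\Bbbk$. The links are the pairs with $\psi(t)=\varphi(t)^2$. For $\tau$ transcendental, the characters $t\mapsto\tau^{2^n}$ form a chain, and the degrees $[\Bbbk(\tau):\Bbbk(\tau^{2^n})]=2^n$ are unbounded.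
\end{example}

\section{Background}\label{sec:background}

A ring is \emph{semiprime} if it has no nonzero nilpotent ideal. In a Noetherian ring the prime radical $N$, the intersection of all prime ideals, is nilpotent, and the quotient by $N$ is semiprime. The GK-dimension does not increase on passing to affine subalgebras and to quotients. A ring generated by $d$ elements as a module over its center is a PI ring: it satisfies the standard identity of degree $d+1$, which is multilinear over the center and alternating. We use four results without proof.

\begin{itemize}
\item[(SSW)] (Small--Stafford--Warfield \cite{SSW}.) A semiprime affine algebra of GK-dimension at most one is a finite module over its center.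
\item[(R)] (Rowen.) A nonzero ideal of a semiprime PI ring meets the center nontrivially.
\item[(AT)] (Artin--Tate.) If an affine algebra $A$ is a finite module over a central subalgebra $Z$, then $Z$ is affine.
\item[(SBL)] (Schlichting; Bergman--Lenstra \cite{BL}.) Let $P\le\mathcal G$ be groups and $B$ an integer with $[P:P\cap gPg^{-1}]\le B$ for all $g\in\mathcal G$. Then there is a normal subgroup $P'$ of $\mathcal G$ such that $P\cap P'$ has finite index in both $P$ and $P'$.
\end{itemize}

\section{Generic points and simple modules}\label{sec:setup}

We now begin the proof of (2)$\Rightarrow$(1) in Theorem~\ref{thm:B}. The first step makes the ground field algebraically closed. The only property that needs an argument is the Noetherian one.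

\begin{lemma}\label{lem:reduction}
If statement \textup{(1)} of Theorem~\ref{thm:B} holds for $k=\overline{\mathbb F}_p$, it holds for every algebraic extension $\Bbbk$ of $\mathbb F_p$.
\end{lemma}

\begin{proof}
Regard $\Bbbk$ as a subfield of $k$. Let $H$ be as in (1) over $\Bbbk$, with prime radical $N$. The Hopf algebra $H_k=H\otimes_\Bbbk k$ is affine of GK-dimension one, since $\dim_k(V\otimes k)^n=\dim_\Bbbk V^n$. By (SSW) and (AT), $H/N$ is finite over its center $C$, which is affine. So $(H/N)\otimes k$ is finite over the commutative affine algebra $C\otimes k$ and is therefore Noetherian. The ideals $N^i\otimes k$ form a finite filtration of $H_k$ whose factors are finitely generated left and right modules over $(H/N)\otimes k$. Hence $H_k$ is Noetherian, and by assumption it is finite over its center. Expanding in a basis of $k$ over $\Bbbk$ shows $Z(H_k)=Z(H)\otimes k$. Writing generators of $H_k$ as sums of pure tensors, we find $a_1,\dots,a_s\in H$ that generate $H_k$ over $Z(H)\otimes k$. Then $\bigl(H/\sum Z(H)a_j\bigr)\otimes k=0$, so $H=\sum Z(H)a_j$.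
\end{proof}

\emph{From now on $k=\overline{\mathbb F}_p$, and $H$ is an affine Noetherian Hopf $k$-algebra of GK-dimension one.} Unadorned tensor products of algebras are over $k$, and modules are left modules. Put
\[
N=\text{prime radical of }H,\quad N^\nu=0,\quad R=H/N,\quad C=Z(R),\quad B_i=N^i/N^{i+1}.
\]
By (SSW), $R$ is generated as a $C$-module by finitely many, say $d$, elements. By (AT), $C$ is affine, and its Krull dimension is at most $\operatorname{GKdim}R\le1$. It is reduced, since a nilpotent central element generates a nilpotent ideal of $R$. Because $H$ is Noetherian, each $B_i$ is finitely generated as a left and as a right $R$-module, hence also over $C$ on each side.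

Let $\mathfrak q_a$ be the finitely many minimal primes of $C$, let $K_a$ be the fraction field of $C/\mathfrak q_a$, and let $\mathcal A$ be the set of those $a$ with $\dim_kC/\mathfrak q_a=\infty$. For $a\notin\mathcal A$ we have $K_a=k$. For $a\in\mathcal A$ the field $K_a$ is a \emph{function field}, by which we mean a finitely generated extension of $k$ of transcendence degree one. The set $\mathcal A$ is nonempty, as otherwise $C$, $R$ and $H$ would be finite-dimensional.

\begin{lemma}\label{lem:csa}
Each $A_a=R\otimes_CK_a$ is a central simple $K_a$-algebra of dimension at most $d$.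
\end{lemma}

\begin{proof}
Let $T$ be the set of nonzerodivisors of $C$; since $C$ is reduced and Noetherian, $C_T=\prod_aK_a$. For $t\in T$ the annihilator of $t$ in $R$ is an ideal meeting $C$ in $0$, so it vanishes by (R). Thus $R$ embeds in $R_T=\prod_aA_a$. A nilpotent ideal of $R_T$ meets $R$ in $0$ and hence is $0$. If $r/t$ is central in $R_T$, then $rs-sr=0$ in $R_T$, hence in $R$, for all $s\in R$; so $Z(R_T)=C_T$. Therefore $A_a$ is a finite-dimensional semiprime, hence semisimple, algebra whose center is the field $K_a$.
\end{proof}

The primes $\mathfrak q_a$ with $a\in\mathcal A$ are the generic points of the components of the curve $\operatorname{Spec}C$. We want to form tensor products of the modules that sit over them, but these modules live over different fields $K_a$. So we embed all $K_a$ in one field. Let $\Omega$ be an algebraic closure of $k(t)$, let $G=\operatorname{Aut}(\Omega/k)$, and let a subscript $\Omega$ denote $-\otimes_k\Omega$. A \emph{character} is a $k$-algebra map $\varphi\colon C\to\Omega$; we identify it with its $\Omega$-linear extension to $C_\Omega$. It is \emph{constant} if $\varphi(C)=k$ and \emph{generic} otherwise. Let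 $\mathcal S$ be the set of generic characters. For $\varphi\in\mathcal S$ the domain $\varphi(C)$ is not algebraic over $k$, so it has dimension one, $\ker\varphi=\mathfrak q_a$ for some $a\in\mathcal A$, and $\varphi$ extends to an embedding of $K_a$. Thus $\mathcal S$ is the disjoint union of the sets $\operatorname{Emb}_k(K_a,\Omega)$, $a\in\mathcal A$. We write $K_\varphi=\varphi(K_a)\subset\Omega$.

A generic point has become an infinite set of embeddings, and $G$ keeps track of this. It acts on $\mathcal S$ by $g\varphi=g\circ\varphi$, with $K_{g\varphi}=gK_\varphi$ and $\operatorname{Stab}(\varphi)=\operatorname{Aut}(\Omega/K_\varphi)$. The action is transitive on each $\operatorname{Emb}_k(K_a,\Omega)$, because $\Omega$ is an algebraic closure of the image of every embedding. So $G$ has finitely many orbits on $\mathcal S$.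

If $\varphi\ne\psi$ are characters, there is a \emph{separating element} $c\in C_\Omega$ with $\varphi(c)=1$ and $\psi(c)=0$: take $c_0$ with $\varphi(c_0)\neq\psi(c_0)$ and $c=(c_0-\psi(c_0))/(\varphi(c_0)-\psi(c_0))$.

An $H_\Omega$-module is called \emph{constant} if it is isomorphic to $M_0\otimes_k\Omega$ for a finite-dimensional $H$-module $M_0$.

\begin{proposition}\label{prop:simples}
Every simple $H_\Omega$-module $V$ is killed by $N_\Omega$, has dimension at most $d$ over $\Omega$, and $C_\Omega$ acts on it through a character $\varphi$. The module $V$ is constant if and only if $\varphi$ is constant. For $\varphi\in\mathcal S$ there is a unique simple module $V_\varphi$ with character $\varphi$, and $R\otimes_{C,\varphi}\Omega\cong\operatorname{End}_\Omega(V_\varphi)$. All composition factors of a constant module are constant.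
\end{proposition}

The modules $V_\varphi$, $\varphi\in\mathcal S$, are called \emph{generic}.

\begin{proof}
As $N_\Omega$ is nilpotent, $N_\Omega V\neq V$, so $N_\Omega V=0$. The cyclic $R_\Omega$-module $V$ is finite over $C_\Omega$, so by Nakayama's lemma $\mathfrak mV\ne V$ for some maximal ideal $\mathfrak m$ of $C_\Omega$. Since $\mathfrak mV$ is a submodule, it is $0$, and $C_\Omega/\mathfrak m=\Omega$ by the Nullstellensatz. So $V$ is a cyclic module over $R\otimes_{C,\varphi}\Omega$, which has dimension at most $d$.

If $\varphi$ is generic with kernel $\mathfrak q_a$, then $R\otimes_{C,\varphi}\Omega=A_a\otimes_{K_a,\varphi}\Omega$ is a matrix algebra by Lemma~\ref{lem:csa}, and it has a unique simple module. If $\varphi$ is constant, then $V$ is a simple module over $\bar R\otimes\Omega$ with $\bar R=R/(\ker\varphi)R$ finite-dimensional. The radical of $\bar R$ kills $V$, and the semisimple quotient of $\bar R$ is a product of matrix algebras over $k$; so $V\cong V_0\otimes\Omega$ with $V_0$ a simple $\bar R$-module. Conversely, let $V_0$ be a finite-dimensional simple $H$-module. Since $k$ is algebraically closed, $H$ maps onto $\operatorname{End}_k(V_0)$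 and $C$ acts by scalars in $k$, so $V_0\otimes\Omega$ is simple with constant character. Consequently a composition series of $M_0$ gives one of $M_0\otimes\Omega$, with constant factors. In particular, if $M_0\otimes\Omega$ is simple, then $M_0$ is simple and the character is constant.
\end{proof}

\section{Links and extensions}\label{sec:links}

View $B_i$ as a module over the commutative affine algebra $C\otimes C$ by $(c\otimes c')b=cbc'$. Let $I_i$ be its annihilator and $D_i=(C\otimes C)/I_i$. For characters $\varphi,\psi$ let $\varphi\otimes\psi\colon C\otimes C\to\Omega$ be the map $c\otimes c'\mapsto\varphi(c)\psi(c')$ and let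
\[
B_i(\varphi,\psi)=B_i\otimes_{C\otimes C,\;\varphi\otimes\psi}\Omega
\]
be the fiber; it is the largest quotient of $B_i\otimes_k\Omega$ on which $C$ acts by $\varphi$ from the left and by $\psi$ from the right. We call $(\varphi,\psi)$ an \emph{$i$-link} if $B_i(\varphi,\psi)\ne0$.

\begin{lemma}\label{lem:links}
Let $i\ge1$.
\begin{enumerate}
\item[(a)] $(\varphi,\psi)$ is an $i$-link if and only if $I_i\subseteq\ker(\varphi\otimes\psi)$. In particular, $G$ permutes the $i$-links.
\item[(b)] $D_i$ is finite over $C$ through either tensor factor, so $\dim D_i\le1$. If $(\varphi,\psi)$ is an $i$-link, then $\psi(C)$ is integral over $\varphi(C)$ and $\varphi(C)$ is integral over $\psi(C)$; so $\varphi$ is generic if and only if $\psi$ is.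
\item[(c)] For each $\varphi$ there are only finitely many $\psi$ such that $(\varphi,\psi)$ or $(\psi,\varphi)$ is an $i$-link.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathfrak p=\ker(\varphi\otimes\psi)$, with residue field $\kappa\subseteq\Omega$. For a finitely generated module, $I_i\subseteq\mathfrak p$ means $(B_i)_{\mathfrak p}\neq0$, and by Nakayama's lemma this means $B_i\otimes_{C\otimes C}\kappa\ne0$. Finally $\ker(g\varphi\otimes g\psi)=\mathfrak p$ for $g\in G$.

(b) If $b_1,\dots,b_s$ generate $B_i$ over $C\otimes C$, then $u\mapsto(ub_1,\dots,ub_s)$ embeds $D_i$ in $B_i^s$, which is a finite module over the Noetherian ring $C$ on each side. For an $i$-link, the ring generated by $\varphi(C)$ and $\psi(C)$ is a quotient of $D_i$, so it is finite over $\varphi(C)$ and over $\psi(C)$.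

(c) By (a), the $i$-links $(\varphi,\psi)$ with $\varphi$ fixed correspond to the $\Omega$-algebra maps $\Omega\otimes_{\varphi,C}D_i\to\Omega$. By (b) this algebra is finite-dimensional, so there are finitely many such maps. The other side is symmetric.
\end{proof}

Let $\sim$ be the equivalence relation on $\mathcal S$ generated by the $1$-links between generic characters, and let $[\varphi]$ be the class of $\varphi$. The relation is $G$-stable: $g[\varphi]=[g\varphi]$. It is defined by $B_1$ alone because $1$-links are the ones that produce extensions of simple modules. The higher layers add nothing, since $N^i=N\cdot N^{i-1}$.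

\begin{lemma}\label{lem:higher}
If $\varphi,\psi\in\mathcal S$ and $(\varphi,\psi)$ is an $i$-link for some $i\ge1$, then $\varphi\sim\psi$.
\end{lemma}

\begin{proof}
We use induction on $i$; the case $i=1$ is the definition. For $i\geq2$, multiplication induces a surjection $B_1\otimes_CB_{i-1}\to B_i$ of $C$-bimodules. Put $X=\Omega\otimes_{\varphi,C}B_1$ and $Y=B_{i-1}\otimes_{C,\psi}\Omega$. These are finite-dimensional $\Omega$-spaces and $C_\Omega$-modules, with $C$ acting on $X$ from the right and on $Y$ from the left. The fiber of $B_1\otimes_CB_{i-1}$ at $\varphi\otimes\psi$ is $X\otimes_{C_\Omega}Y$, and it maps onto $B_i(\varphi,\psi)\ne0$. Decompose $X=\bigoplus X_\chi$ and $Y=\bigoplus Y_\chi$ into generalized weight spaces, on which $\ker(\chi\colon C_\Omega\to\Omega)$ acts nilpotently. For $\chi\neq\chi'$ a separating element is invertible on $X_\chi$ and nilpotent on $Y_{\chi'}$, so $X_\chi\otimes_{C_\Omega}Y_{\chi'}=0$. Hence $X_\chi\ne0\neq Y_\chi$ for some $\chi$. By nilpotence, $B_1(\varphi,\chi)=X/X\ker\chi\ne0$ and $B_{i-1}(\chi,\psi)=Y/(\ker\chi)Y\neq0$. By Lemma~\ref{lem:links}(b), $\chi$ is generic, and induction gives $\varphi\sim\chi\sim\psi$.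
\end{proof}

To use the Hopf structure we must translate links into statements about modules. In Example~\ref{ex:Hq} a link gave a two-dimensional extension in which $N$ carried $V_\psi$ to $V_\varphi$. In general the fiber $B_1(\varphi,\psi)$ prescribes how $N$ should act, and the difficulty is to extend this to an action of all of $H_\Omega$. A commutator with a separating element does it.

\begin{lemma}\label{lem:ext}
If $\varphi\ne\psi$ in $\mathcal S$ and $(\varphi,\psi)$ is a $1$-link, then $\operatorname{Ext}^1_{H_\Omega}(V_\psi,V_\varphi)\ne0$.
\end{lemma}

\begin{proof}
For $a\in H_\Omega$ let $a_\varphi,a_\psi$ denote its actions on $V_\varphi,V_\psi$. The fiber $B_1(\varphi,\psi)$ is a nonzero quotient of the $R_\Omega$-bimodule $N_\Omega/N_\Omega^2$. By Proposition~\ref{prop:simples}, the left action factors through $\operatorname{End}_\Omega(V_\varphi)$ and the right action through $\operatorname{End}_\Omega(V_\psi)$. So the fiber is a module over the matrix algebra $\operatorname{End}_\Omega(V_\varphi)\otimes_\Omega\operatorname{End}_\Omega(V_\psi)^{\mathrm{op}}$ and maps onto its simple module $\operatorname{Hom}_\Omega(V_\psi,V_\varphi)$. This gives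 a surjection
\[
\pi\colon N_\Omega\to\operatorname{Hom}_\Omega(V_\psi,V_\varphi),\qquad\pi(ana')=a_\varphi\,\pi(n)\,a'_\psi .
\]
Let $c\in C_\Omega$ satisfy $\varphi(c)=1$, $\psi(c)=0$, and let $\hat c\in H_\Omega$ be a lift. Since $c$ is central in $R_\Omega$, the commutator $[\hat c,a]$ lies in $N_\Omega$, and we may put $\partial(a)=\pi([\hat c,a])$. From $[\hat c,ab]=[\hat c,a]b+a[\hat c,b]$ we get $\partial(ab)=\partial(a)b_\psi+a_\varphi\partial(b)$, and $\partial(1)=0$. Therefore
\[
a\cdot(v,w)=\bigl(a_\varphi v+\partial(a)w,\ a_\psi w\bigr)
\]
makes $E=V_\varphi\oplus V_\psi$ an $H_\Omega$-module with submodule $V_\varphi$ and quotient $V_\psi$. For $n\in N_\Omega$ we have $\partial(n)=\hat c_\varphi\pi(n)-\pi(n)\hat c_\psi=\pi(n)$, so $N_\Omega E\ne0$. A split extension would be killed by $N_\Omega$.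
\end{proof}

Links never join a constant and a generic character. The corresponding statement for modules is the following; it uses that $N$ is finitely generated on both sides.

\begin{lemma}\label{lem:noext}
If $V,W$ are simple $H_\Omega$-modules, one constant and the other generic, then $\operatorname{Ext}^1_{H_\Omega}(V,W)=0$.
\end{lemma}

\begin{proof}
Let $0\to W\to E\to V\to0$ be exact. Suppose first that $N_\Omega E=0$, so that $E$ is an $R_\Omega$-module. A separating element $c\in C_\Omega$ acting as $1$ on $W$ and as $0$ on $V$ acts on $E$ as an $R_\Omega$-linear map with image in $W$ that is the identity on $W$. So the sequence splits.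

Suppose now that $N_\Omega E\neq0$; we derive a contradiction. Since $N_\Omega$ kills $V$ and $W$ is simple, $N_\Omega E=W$. Since $N_\Omega W=0$, the element $ne\in W$ depends only on $n$ and on the image $\bar e\in V$. We obtain a surjection $N_\Omega\otimes_{H_\Omega}V\to W$, $n\otimes\bar e\mapsto ne$, and a nonzero, hence injective, module map $V\to\operatorname{Hom}_{H_\Omega}(N_\Omega,W)$, $\bar e\mapsto(n\mapsto ne)$, where the target carries the action $(af)(n)=f(na)$.

If $V=V_0\otimes\Omega$, then $N_\Omega\otimes_{H_\Omega}V=(N\otimes_HV_0)\otimes\Omega$, and $N\otimes_HV_0$ is finite-dimensional because $N$ is a finitely generated right ideal. So $W$ is a quotient of a constant module, hence constant. If $W=W_0\otimes\Omega$, then $\operatorname{Hom}_{H_\Omega}(N_\Omega,W)=\operatorname{Hom}_H(N,W_0\otimes\Omega)=\operatorname{Hom}_H(N,W_0)\otimes\Omega$, because $N$ is a finitely generated left ideal and $W_0\otimes\Omega$ is a direct sum of copies of $W_0$; and $\operatorname{Hom}_H(N,W_0)$ is finite-dimensional, as a map is determined by its values on generators. So $V$ is a submodule of a constant module, hence constant. In both cases $V$ and $W$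 are both constant, contrary to the hypothesis.
\end{proof}

\begin{corollary}\label{cor:split}
Every finite-dimensional $H_\Omega$-module is a direct sum $M=M_c\oplus M_g$, where all composition factors of $M_c$ are constant and all those of $M_g$ are generic. Moreover $\operatorname{Ext}^1_{H_\Omega}(V,M_g)=0$ for every constant simple module $V$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:noext} and the long exact sequence, $\operatorname{Ext}^1(V,Y)=0$ if $V$ is simple and all composition factors of $Y$ are of the other type. This gives the last claim. For the first, use induction on the length. Let $M'\subset M$ be a maximal submodule, $M'=M'_c\oplus M'_g$, and say $M/M'$ is constant; in the other case exchange the roles. Then $M/M'_c$ is an extension of $M/M'$ by $M'_g$, so $M/M'_c=M'_g\oplus V'$ with $V'\cong M/M'$. Let $M_c$ be the preimage of $V'$ in $M$ and $M_g=M'_g$.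
\end{proof}

\section{Duality and a uniform degree bound}\label{sec:duality}

By Lemma~\ref{lem:links}(b), $\varphi\sim\psi$ implies that $K_\varphi K_\psi$ is finite over $K_\psi$, but a priori the degree grows with the length of the chain, as in Example~\ref{ex:nonHopf}. We compare $\sim$ with the relation ``$V_\varphi$ occurs in $U\otimes V_\psi$ for a constant simple module $U$'' seen in Example~\ref{ex:Hq}. This relation is transitive because tensor products of constant modules are constant, and each instance of it has bounded size because $\dim U\le d$.

Recall that for modules over a Hopf algebra over a field $F$ the tensor product carries the action $a(v\otimes w)=\sum a_1v\otimes a_2w$, the trivial module $F_\varepsilon$ is a unit for it, and the dual $V^*$ of a finite-dimensional module has the action $(af)(v)=f(S(a)v)$. The evaluation $V^*\otimes V\to F_\varepsilon$ is a module map because $\sum S(a_1)a_2=\varepsilon(a)1$, and the coevaluation $F_\varepsilon\to V\otimes V^*=\operatorname{End}_F(V)$, $1\mapsto\operatorname{id}$, is one because $\sum a_1S(a_2)=\varepsilon(a)1$. Inserting the coevaluation and contracting with the evaluation gives mutually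 inverse maps, so for all modules $A,W$
\begin{equation}\label{eq:adj}
\operatorname{Hom}(A\otimes V,W)\cong\operatorname{Hom}(A,W\otimes V^*),\qquad\operatorname{Hom}(V^*\otimes A,W)\cong\operatorname{Hom}(A,V\otimes W).
\end{equation}
The functor $-\otimes V$ is exact and has an exact right adjoint, so it sends projective resolutions to projective resolutions, and the first isomorphism also holds for $\operatorname{Ext}^1$. These constructions commute with extension of scalars; in particular, tensor products and duals of constant modules are constant.

The second isomorphism in \eqref{eq:adj} moves a left tensor factor across only if that factor is a dual. If $S$ were bijective, every finite-dimensional $U$ would be the dual of the space $U^*$ with the action defined by $S^{-1}$. We do not assume this, and use instead a counting argument, the first place where $k=\overline{\mathbb F}_p$ matters.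

\begin{lemma}\label{lem:dual}
Every finite-dimensional $H$-module $U_0$ is isomorphic to $U_1^*$ for some finite-dimensional $H$-module $U_1$.
\end{lemma}

\begin{proof}
For finite-dimensional $V,W$, \eqref{eq:adj} gives $\operatorname{Hom}(W^*,V^*)\cong\operatorname{Hom}(W^*\otimes V,k_\varepsilon)\cong\operatorname{Hom}(V,W)$. So the transpose map $\operatorname{Hom}(V,W)\to\operatorname{Hom}(W^*,V^*)$, an injective linear map between spaces of the same finite dimension, is bijective. An isomorphism $W^*\to V^*$ is thus the transpose of a module map $V\to W$, which is bijective. Hence $V\mapsto V^*$ is injective on isomorphism classes.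

Let $h_1,\dots,h_m$ generate $H$ and write each $S(h_j)$ as a noncommutative polynomial in the $h_i$. Let $\mathbb F\subset k$ be a finite field containing the coefficients of these polynomials and the matrix entries of the $h_i$ in some basis of $U_0$. Let $\mathcal M$ be the set of isomorphism classes of $H$-modules of dimension $\dim U_0$ on which, in some basis, all $h_i$ act by matrices over $\mathbb F$. It is finite and contains $U_0$. In the dual basis $h_j$ acts on $V^*$ by the transpose of the matrix of $S(h_j)$, so $V\mapsto V^*$ maps $\mathcal M$ to itself. An injective self-map of a finite set is surjective.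
\end{proof}

For $\varphi,\psi\in\mathcal S$ write $\varphi\preceq\psi$ if $V_\varphi$ is a composition factor of $U\otimes_\Omega V_\psi$ for some constant module $U$. Since the tensor product is exact and $U$ has constant composition factors, we may then take $U$ simple. The relation is transitive: if $V_\varphi$ occurs in $U\otimes V_\chi$ and $V_\chi$ in $U'\otimes V_\psi$, then $V_\varphi$ occurs in $(U\otimes U')\otimes V_\psi$. It is reflexive, with $U=\Omega_\varepsilon$.

\begin{lemma}\label{lem:prec}
If $\varphi\sim\psi$, then $\varphi\preceq\psi$ and $\psi\preceq\varphi$.
\end{lemma}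

\begin{proof}
The conclusion is symmetric, reflexive and transitive, so we may assume that $\varphi\ne\psi$ and $(\varphi,\psi)$ is a $1$-link. Let $M=V_\varphi\otimes V_\psi^*$. By Lemma~\ref{lem:ext} and \eqref{eq:adj}, $\operatorname{Ext}^1(\Omega_\varepsilon,M)\cong\operatorname{Ext}^1(V_\psi,V_\varphi)\neq0$. The trivial module is constant, so Corollary~\ref{cor:split} gives $M_c\ne0$, and $M$ has a constant simple submodule $U$. Then
\[
0\neq\operatorname{Hom}(U,V_\varphi\otimes V_\psi^*)\cong\operatorname{Hom}(U\otimes V_\psi,V_\varphi),
\]
so $V_\varphi$ is a quotient of $U\otimes V_\psi$ and $\varphi\preceq\psi$. By Lemma~\ref{lem:dual}, $U\cong U'^*$ with $U'$ constant, and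
\[
0\ne\operatorname{Hom}(U'^*\otimes V_\psi,V_\varphi)\cong\operatorname{Hom}(V_\psi,U'\otimes V_\varphi),
\]
so $V_\psi$ is a submodule of $U'\otimes V_\varphi$ and $\psi\preceq\varphi$.
\end{proof}

\begin{proposition}\label{prop:degree}
If $\varphi\sim\psi$, then $[K_\varphi K_\psi:K_\psi]\le d^2$.
\end{proposition}

\begin{proof}
Write $F=K_\psi$. By Lemma~\ref{lem:prec}, $V_\varphi$ is a composition factor of $U\otimes V_\psi$ with $U=U_0\otimes\Omega$ simple, so $\dim_kU_0\le d$. The idea is that $U\otimes V_\psi$ is essentially defined over $F$, so its central characters have small degree over $F$.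

Let $Y$ be a simple module over $A=R\otimes_{C,\psi}F$; then $\dim_FY\le\dim_FA\le d$ by Lemma~\ref{lem:csa}. View $Y$ as a module over $H_F=H\otimes F$. Then $Y\otimes_F\Omega$ is a nonzero module over $R\otimes_{C,\psi}\Omega$, so it is $V_\psi^{\,e}$ with $e\ge1$. The $H_F$-module $U_0\otimes_kY$ has $F$-dimension at most $d^2$, and $(U_0\otimes_kY)\otimes_F\Omega\cong(U\otimes V_\psi)^e$. So $V_\varphi$ is a composition factor of $M\otimes_F\Omega$ for some composition factor $M$ of $U_0\otimes_kY$.

The nilpotent ideal $N\otimes F$ kills $M$, so $C\otimes F$ acts on $M$ by module endomorphisms. Its image $E$ is a commutative subring of the division ring $\operatorname{End}_{H_F}(M)$ and is finite-dimensional over $F$, hence a field. As $M$ is a nonzero $E$-vector space, $[E:F]\le\dim_FM\le d^2$. The image of $C_\Omega$ in $\operatorname{End}_\Omega(M\otimes_F\Omega)$ is $E\otimes_F\Omega$, and $V_\varphi$ is a subquotient of $M\otimes_F\Omega$, so $\varphi\colon C_\Omega\to\Omega$ factors through an $\Omega$-algebra map $E\otimes_F\Omega\to\Omega$. Its restriction to $E$ is an $F$-embedding $\iota$ with $\varphi(C)\subseteq\iota(E)$. Hence $K_\varphi F\subseteq\iota(E)$.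
\end{proof}

\section{The linkage classes are finite}\label{sec:finite}

It remains to pass from bounded degrees to finite classes. This is a statement about fields, which we isolate.

\begin{proposition}\label{prop:fields}
Let $K\subset\Omega$ be a function field over $k=\overline{\mathbb F}_p$, let $P=\operatorname{Aut}(\Omega/K)$, and let $P\le\mathcal G\le G$. Assume that
\begin{enumerate}
\item[(i)] $\mathcal G$ is generated by $P$ and a finite set;
\item[(ii)] there is an integer $B$ with $[K\cdot gK:K]\le B$ for all $g\in\mathcal G$.
\end{enumerate}
Then $[\mathcal G:P]<\infty$.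
\end{proposition}

Each hypothesis is needed, as one sees for $K=k(t)$. The group of all $g\in G$ with $gK=K$ satisfies (ii) with $B=1$, but it contains extensions of $t\mapsto\alpha t$ for all $\alpha\in k^\times$. If $g$ extends the $k$-linear map $t\mapsto t^p$, then $\langle P,g\rangle$ satisfies (i), but the $g^n$ lie in distinct cosets, and $[K\cdot g^{-n}K:K]=p^n$. Over a ground field containing an element $q$ that is not a root of unity, an extension $g$ of $t\mapsto qt$ gives a group $\langle P,g\rangle$ satisfying (i) and (ii) in which $P$ has infinite index; this is the counterexample $H_q$.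

If $\mathcal G$ preserved $K$, the proposition would follow from Lemma~\ref{lem:aut} below. In general it does not, and the work is to find a function field $L_0$ that $\mathcal G$ does preserve and that is close to $K$. The fixed field of the normal subgroup provided by (SBL) is preserved, but it is perfect and hence not finitely generated. Lemma~\ref{lem:frob} controls the function fields inside such a perfect field.

For a subfield $E\subseteq\Omega$ and $n\in\mathbb Z$ let $E^{p^n}$ be the image of $E$ under the $n$-th power of the Frobenius automorphism of $\Omega$, and let $E^{\mathrm{perf}}=\bigcup_nE^{p^{-n}}$ be the perfect closure. If $\Omega$ is algebraic over $E$, then the fixed field of $\operatorname{Aut}(\Omega/E)$ is $E^{\mathrm{perf}}$, and $\Omega/E^{\mathrm{perf}}$ is Galois with this group. We also use Artin's theorem: a field is finite over the fixed field of a finite group of automorphisms.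

\begin{lemma}\label{lem:frob}
Let $K_1\subset\Omega$ be a function field. Then $[K_1:K_1^{p^n}]=p^n$ for $n\ge0$. For every $\sigma\in\operatorname{Aut}(K_1^{\mathrm{perf}}/k)$ there is a unique integer $n(\sigma)$ with $\sigma K_1=K_1^{p^{n(\sigma)}}$, and $n$ is a homomorphism to $\mathbb Z$.
\end{lemma}

\begin{proof}
Let $u\in K_1$ be transcendental over $k$. Since $k$ is perfect, $k(u)^p=k(u^p)$, and Frobenius gives $[K_1^p:k(u^p)]=[K_1:k(u)]$. Computing $[K_1:k(u^p)]$ through $k(u)$ and through $K_1^p$ gives $[K_1:K_1^p]=p$, and the first claim follows by iteration. It implies that the fields $K_1^{p^n}$, $n\in\mathbb Z$, are distinct.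

Let $E=\sigma K_1$, a function field with $E^{\mathrm{perf}}=K_1^{\mathrm{perf}}$. Being finitely generated, $E$ lies in $K_2=K_1^{p^{-m}}$ for some $m$. The extension $K_2/E$ is finitely generated and contained in $E^{\mathrm{perf}}$, so it is purely inseparable of finite degree $p^l$. The minimal polynomial of an element of $K_2$ has the form $X^{p^j}-y$ with $j\le l$, so $K_2^{p^l}\subseteq E$. As $[K_2:K_2^{p^l}]=p^l=[K_2:E]$, we get $E=K_2^{p^l}=K_1^{p^{l-m}}$. Finally $\sigma\tau K_1=(\sigma K_1)^{p^{n(\tau)}}=K_1^{p^{n(\sigma)+n(\tau)}}$.
\end{proof}

\begin{lemma}\label{lem:aut}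
Let $L_0$ be a function field over $k=\overline{\mathbb F}_p$. Every finitely generated subgroup $\Theta$ of $\operatorname{Aut}(L_0/k)$ is finite.
\end{lemma}

\begin{proof}
Write $L_0=k(u_1,\dots,u_s)$ with $u_1$ transcendental. Express the images of the $u_i$ under finitely many generators of $\Theta$ and their inverses as rational functions in $u_1,\dots,u_s$, and let $\mathbb F_0\subset k$ be a finite field containing all coefficients. Then $L_1=\mathbb F_0(u_1,\dots,u_s)$ is $\Theta$-stable. Its field of constants $\mathbb F=L_1\cap k$ is finite, because $[\mathbb F':\mathbb F_0]=[\mathbb F'(u_1):\mathbb F_0(u_1)]\le[L_1:\mathbb F_0(u_1)]$ for every finite subfield $\mathbb F'\supseteq\mathbb F_0$ of it.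

Recall that $L_1$ has only finitely many places of each degree, since $\mathbb F(u_1)$ does and each place has finitely many extensions; that for a divisor $D$ the space $\mathcal L(D)=\{f\neq0:\operatorname{div}f+D\ge0\}\cup\{0\}$ is finite-dimensional over $\mathbb F$; and that $\mathcal L(D)\ne0$ once $\deg D$ is at least the genus, by Riemann's inequality. Choose $r$ such that places of degree $r$ exist and let $D$ be their sum. The group $\Theta$ fixes $\mathbb F$ and permutes these places, so it permutes each finite set $\mathcal L(mD)$. Let $D_i'$ be the divisor of poles of $u_i\ne0$. For $m$ large there are $0\neq w_i\in\mathcal L(mD-D_i')$, and then $w_i$ and $w_iu_i$ both lie in $\mathcal L(mD)$. An element of $\Theta$ fixing $\mathcal L(mD)$ pointwise fixes all $u_i$, hence is trivial. So $\Theta$ embeds in a finite symmetric group.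
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fields}]
\emph{Step 1: a perfect field preserved by $\mathcal G$.} For $g\in\mathcal G$ we have $gPg^{-1}=\operatorname{Aut}(\Omega/gK)$, so the cosets of $P\cap gPg^{-1}$ in $P$ correspond to restrictions of elements of $P$ to $K\cdot gK$. These are $K$-embeddings, so there are at most $B$. By (SBL) there is a normal subgroup $P'$ of $\mathcal G$ with $P\cap P'$ of finite index in $P$ and $P'$. Let $P''$ be the intersection of the $P'$-conjugates of $P\cap P'$. It is normal of finite index in $P'$, and it is a subgroup of finite index in $P$. Let $F$ and $L$ be the fixed fields of $P''$ and $P'$ in $\Omega$. Both are perfect, since $p$-th roots are unique; $k\subseteq L\subseteq F$ and $K^{\mathrm{perf}}\subseteq F$. As $P'$ is normal, $\mathcal G$ preserves $L$.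

An element of $F$ has at most $[P:P'']$ conjugates under $P$, so it is separable of degree at most $[P:P'']$ over $K^{\mathrm{perf}}$. By the primitive element theorem, an element $\theta\in F$ of maximal degree generates $F$ over $K^{\mathrm{perf}}$. Put $K'=K(\theta)$, a function field. Then $F\subseteq K'^{\,\mathrm{perf}}$, and equality holds since $F$ is perfect and contains $K'$.

\emph{Step 2: a function field $L_0$ with $L=L_0^{\mathrm{perf}}$.} The group $P'$ acts on $F$ through the finite group $P'/P''$. The homomorphism $n$ of Lemma~\ref{lem:frob} for $K'$ vanishes on a finite group, so $P'$ preserves $K'$. Let $L_0=L\cap K'$ be the fixed field of $P'$ in $K'$. By Artin's theorem $\beta=[K':L_0]$ is finite. So $L_0$ contains a transcendental element $u$, and $L_0\subseteq K'$ is finite over $k(u)$; thus $L_0$ is a function field. If $y\in L\subseteq K'^{\,\mathrm{perf}}$, then $y^{p^m}\in L\cap K'$ for some $m$. Since $L$ is perfect, $L=L_0^{\mathrm{perf}}$. Lemma~\ref{lem:frob} for $L_0$ gives a homomorphism $n\colon\mathcal G\to\mathbb Z$ with $gL_0=L_0^{p^{n(g)}}$.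

\emph{Step 3: $\mathcal G$ preserves $L_0$.} Let $\alpha=[K':K]$ and let $g\in\mathcal G$ with $n(g)\ge0$. Applying $g$ to (ii) for $g^{-1}$ gives $[K\cdot gK:gK]\le B$, hence $[K\cdot gK':gK']\le B$. Adjoining $\theta$, of degree $\alpha$ over $K$, gives $[K'\cdot gK':gK']\le\alpha B$. Since $gL_0\subseteq L_0\subseteq K'\cdot gK'$,
\[
p^{n(g)}=[L_0:gL_0]\le[K'\cdot gK':gK']\,[gK':gL_0]\le\alpha B\beta .
\]
So $n(\mathcal G)$ is a subgroup of $\mathbb Z$ that is bounded above, and $n=0$.

\emph{Step 4: finiteness.} Let $\Theta$ be the image of $\mathcal G$ in $\operatorname{Aut}(L_0/k)$ and $Q$ the kernel. The image of $P$ is finite, because $P\cap P'$ acts trivially. By (i), $\Theta$ is finitely generated, so it is finite by Lemma~\ref{lem:aut}. Elements of $Q$ restrict to $L_0$-embeddings of $K'$, of which there are at most $\beta$, and two elements with the same restriction to $K'\supseteq K$ lie in the same coset of $P$. Hence $[Q:Q\cap P]\le\beta$ and $[\mathcal G:P]\le|\Theta|\,\beta$.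
\end{proof}

\begin{proposition}\label{prop:classes}
Every class of $\sim$ is finite, and the sizes of the classes are bounded.
\end{proposition}

\begin{proof}
Since $g[\varphi]=[g\varphi]$ and $G$ has finitely many orbits, the second claim follows from the first. It suffices to show that $[\varphi_0]\cap G\varphi_0$ is finite for every $\varphi_0\in\mathcal S$: a class is the union of its intersections with the finitely many orbits, and each nonempty intersection has this form. Let $K=K_{\varphi_0}$, $P=\operatorname{Stab}(\varphi_0)$, $X=[\varphi_0]$, and let $\mathcal G=\{g\in G:gX=X\}$. Since $G$ permutes the classes, $g\in\mathcal G$ as soon as $gX\cap X\ne\emptyset$. In particular $\mathcal G$ contains the stabilizer of every point of $X$, two points of $X$ in one $G$-orbit lie in one $\mathcal G$-orbit, and $X\cap G\varphi_0=\mathcal G\varphi_0$ is in bijection with $\mathcal G/P$. Hypothesis (ii) of Proposition~\ref{prop:fields} holds with $B=d^2$ by Proposition~\ref{prop:degree}, as $g\varphi_0\sim\varphi_0$. It remains to prove (i).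

Make $X$ a graph by joining $\varphi,\psi$ if $(\varphi,\psi)$ or $(\psi,\varphi)$ is a $1$-link. It is connected by the definition of $\sim$, every vertex has finitely many neighbors by Lemma~\ref{lem:links}(c), and $\mathcal G$ acts on it with finitely many orbits of vertices. Choose a finite set $X_0\ni\varphi_0$ meeting every orbit, let $X_0^+$ be the finite set consisting of $X_0$ and all neighbors of its points, and put
\[
\Sigma=\{g\in\mathcal G:gX_0\cap X_0^+\ne\emptyset\},\qquad\mathcal G'=\langle\Sigma\rangle .
\]
Let $w$ be a neighbor of $g'\chi$ with $g'\in\mathcal G'$, $\chi\in X_0$. Then $g'^{-1}w\in X_0^+$, and $g'^{-1}w=s\chi'$ with $s\in\mathcal G$, $\chi'\in X_0$. So $s\in\Sigma$ and $w\in\mathcal G'X_0$. By connectedness $\mathcal G'X_0=X$. Given $g\in\mathcal G$, write $g\varphi_0=g'\chi$ with $g'\in\mathcal G'$, $\chi\in X_0$. Then $g'^{-1}g\varphi_0\in X_0$, so $g'^{-1}g\in\Sigma$ and $g\in\mathcal G'$. Thus $\Sigma$ generates $\mathcal G$.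

For $\chi\in X_0$ and $w\in X_0^+$ the set $\{g\in\mathcal G:g\chi=w\}$ is empty or a coset $g_0\operatorname{Stab}(\chi)$, and $\Sigma$ is the union of these finitely many sets. The index of $\operatorname{Stab}(\chi)\cap P$ in $\operatorname{Stab}(\chi)$ is at most the number of $K_\chi$-embeddings of $KK_\chi$, which is finite. So $\Sigma$ lies in finitely many cosets $gP$ with $g\in\mathcal G$, and (i) holds.
\end{proof}

\section{Central elements}\label{sec:central}

Let $C_0\subseteq C$ be the subalgebra of functions that are constant along all links that matter: the generic ones, and the finitely many isolated ones. Precisely, let $\Lambda$ be the finite set of pairs $(\lambda,\mu)$ of constant characters such that $\ker(\lambda\otimes\mu)$ is a minimal prime over $I_i$ for some $1\le i<\nu$, and put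
\[
C_0=\{c\in C:\varphi(c)=\psi(c)\text{ whenever }\varphi\sim\psi\text{ in }\mathcal S,\ \ \lambda(c)=\mu(c)\text{ for all }(\lambda,\mu)\in\Lambda\}.
\]
We show that $C_0$ is large and that its elements almost lift to the center.

\begin{proposition}\label{prop:C0}
$C_0$ is affine and $C$ is finite over $C_0$.
\end{proposition}

The natural invariants of a finite class are symmetric functions of the values of an element. Two corrections are needed. Galois invariance places these functions only in perfect closures, so we raise them to a $p$-th power; and integrality places them only in the normalization of $C$, so we work there first and return to $C$ with a common denominator.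

\begin{proof}
Let $\tilde C_a$ be the integral closure of $C/\mathfrak q_a$ in $K_a$; it is finite over $C/\mathfrak q_a$, as for every affine domain over a field. Let $\tilde C=\prod_a\tilde C_a=\tilde C'\times k^s$, where $\tilde C'=\prod_{a\in\mathcal A}\tilde C_a$ has identity element $e$. Then $C\subseteq\tilde C\subseteq\prod_aK_a$, and $\tilde C$ is finite over $C$, hence affine. For $y=(y_a)\in\tilde C'$ and $\varphi\in\operatorname{Emb}_k(K_a,\Omega)$ write $\varphi(y)=\varphi(y_a)$, and let $C_1$ be the subalgebra of all $y\in\tilde C'$ with $\varphi(y)=\psi(y)$ whenever $\varphi\sim\psi$.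

\emph{$\tilde C'$ is finite over $C_1$.} As $\tilde C'$ is affine, it suffices to show that every $x\in\tilde C'$ is integral over $C_1$. Let $M$ be the maximal size of a class, finite by Proposition~\ref{prop:classes}. For $1\le j\le M$ let $\epsilon_j(\varphi)\in\Omega$ be the $j$-th elementary symmetric function of the family $(\chi(x))_{\chi\in[\varphi]}$, which is $0$ if $j>|[\varphi]|$. Since $g[\varphi]=[g\varphi]$, we have $\epsilon_j(g\varphi)=g\,\epsilon_j(\varphi)$. So $\epsilon_j(\varphi)$ is fixed by $\operatorname{Stab}(\varphi)$ and lies in $K_\varphi^{\mathrm{perf}}$. Fix one $\varphi_a\in\operatorname{Emb}_k(K_a,\Omega)$ for each $a\in\mathcal A$ and choose $m$ and $y^{(j)}_a\in K_a$ with $\varphi_a(y_a^{(j)})=\epsilon_j(\varphi_a)^{p^m}$ for all $a,j$. Applying $G$ gives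
\[
\varphi(y_a^{(j)})=\epsilon_j(\varphi)^{p^m}\qquad\text{for all }\varphi\in\operatorname{Emb}_k(K_a,\Omega).
\]
For $\chi\sim\varphi$ the element $\chi(x)$ is integral over $\chi(C)$, which is integral over $\varphi(C)$ by Lemma~\ref{lem:links}(b) applied along a chain. So $\varphi(y^{(j)}_a)$ is integral over $\varphi(C)$, and $y_a^{(j)}\in\tilde C_a$. Since $\epsilon_j$ is constant on classes, $y^{(j)}=(y^{(j)}_a)_a\in C_1$. Let $f(X)=X^M+\sum_{j=1}^M(-1)^jy^{(j)}X^{M-j}$. Frobenius is a ring homomorphism, so applying $\varphi$ to the coefficients of $f$ gives $X^{M-|[\varphi]|}\prod_{\chi\in[\varphi]}\bigl(X-\chi(x)^{p^m}\bigr)$, which vanishes at $\varphi(x)^{p^m}$. Each $\varphi$ is injective on its $K_a$, so $f(x^{p^m})=0$.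

\emph{$eC_0$ has finite codimension in $C_1$.} The projection $eC_0$ of $C_0$ to $\tilde C'$ lies in $C_1$ and contains $e$. The finite $C$-module $\tilde C$ lies in the total ring of fractions of $C$, so $t\tilde C\subseteq C$ for some nonzerodivisor $t\in C$. Then $\mathfrak j=t\tilde C'$ is an ideal of $\tilde C'$ contained in $C$, and $\tilde C'/\mathfrak j=\prod_{a\in\mathcal A}\tilde C_a/t_a\tilde C_a$ is finite-dimensional, since each factor is affine of Krull dimension zero or is zero. Hence $\mathfrak j\cap C_1$ has finite codimension in $C_1$, and so does its subspace cut out by the finitely many linear conditions $\lambda(c)=\mu(c)$, $(\lambda,\mu)\in\Lambda$. This subspace lies in $C_0$ and consists of elements with $c=ec$, so it lies in $eC_0$.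

It follows that $C_1$ is generated over $eC_0$ by $e$ and a basis of a complement. So $\tilde C'$, and with it $\tilde C=\tilde C'\times k^s$, is finite over $C_0$. By (AT), $C_0$ is affine, hence Noetherian, and the $C_0$-submodule $C$ of $\tilde C$ is finite.
\end{proof}

\begin{lemma}\label{lem:nilp}
There is an integer $e_0\geq1$ with $(c\otimes1-1\otimes c)^{e_0}B_i=0$ for all $c\in C_0$ and $1\le i<\nu$.
\end{lemma}

\begin{proof}
The nilradical of the Noetherian ring $D_i$ is nilpotent and is the intersection of the minimal primes. So it suffices to show $c\otimes1-1\otimes c\in\mathfrak p$ for every minimal prime $\mathfrak p$ over $I_i$. The affine domain $(C\otimes C)/\mathfrak p$ has dimension at most one by Lemma~\ref{lem:links}(b), so it embeds in $\Omega$ over $k$, and $\mathfrak p=\ker(\varphi\otimes\psi)$ for an $i$-link $(\varphi,\psi)$. By Lemma~\ref{lem:links}(b) both characters are constant or both are generic. In the first case $(\varphi,\psi)\in\Lambda$; in the second, $\varphi\sim\psi$ by Lemma~\ref{lem:higher}. Either way $\varphi(c)=\psi(c)$.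
\end{proof}

The lemma gives nilpotence, not vanishing, and this cannot be improved.

\begin{example}
Let $\mathfrak h$ be the Lie algebra over $k$ with basis $t,x,y$, $[t,x]=y$ and $y$ central. In $U(\mathfrak h)$ the elements $x^p,y^p$ are primitive and central, as $[t,x^p]=px^{p-1}y=0$. So $H=U(\mathfrak h)/(x^p,y^p)$ is a Hopf algebra with basis $t^ax^by^c$, $0\le b,c<p$; it is affine, Noetherian and of GK-dimension one. Here $N=(x,y)$ and $R=C=k[t]$. In the grading with $\deg t=0$, $\deg x=\deg y=1$ the ideal $N^2$ lies in degrees at least $2$, so $[t,x]=y\notin N^2$ and no lift of $t\in C$ is central. But the derivation $\operatorname{ad}(t^p)=(\operatorname{ad}t)^p$ kills $t,x,y$, so $t^p$ is central.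
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implication (1)$\Rightarrow$(2) was derived from Theorem~\ref{thm:A} in the introduction. For (2)$\Rightarrow$(1) we may take the ground field $k=\overline{\mathbb F}_p$ by Lemma~\ref{lem:reduction}, and we keep the notation above. Let $c\in C_0$, let $\hat c\in H$ be a lift, and let $\delta=\ell-\rho$, where $\ell$ and $\rho$ are left and right multiplication by $\hat c$ on $H$. Then $\delta(H)\subseteq N$ because $c$ is central in $R$. Also $\delta$ preserves each $N^i$ and acts on $B_i$ as $c\otimes1-1\otimes c$, so $\delta^{e_0}(N^i)\subseteq N^{i+1}$ for $i\ge1$ by Lemma~\ref{lem:nilp}. Hence $\delta^{e_0\nu}=0$. Choose $r$ with $p^r\ge e_0\nu$. Since $\ell$ and $\rho$ commute and the characteristic is $p$,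
\[
\ell^{\,p^r}-\rho^{\,p^r}=\delta^{p^r}=0,
\]
that is, $\hat c^{\,p^r}\in Z(H)$. So the image of $Z(H)$ in $R$ contains $C_0'=\{c^{p^r}:c\in C_0\}$, which is a $k$-subalgebra because $k$ is perfect. The affine algebra $C_0$ is integral, hence finite, over $C_0'$. By Proposition~\ref{prop:C0}, $C$ is finite over $C_0$; $R$ is finite over $C$; and each $B_i$ is a finite left $R$-module. Therefore $H/N$ and all $N^i/N^{i+1}$ are finitely generated $Z(H)$-modules, and so is $H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Algebraic Combinatorics Lecture Notes},
\texttt{http://courses.washington.edu/mnotes/algcomb/notes.pdf}.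

\bibitem{BL}
Bergman and Lenstra, J. Algebra \textbf{127} (1989).

\bibitem{SSW}
Small, Stafford and Warfield, Math. Proc. Camb. Phil. Soc. \textbf{97} (1985).

\end{thebibliography}
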